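# Embedding the diamond $M_5$ above a low computably enumerable degree

## 1. The diamond above $\mathbf 0$, from three sets with three properties

Let $\mathcal R$ be the upper semilattice of computably enumerable (c.e.) Turing degrees, with least element $\mathbf 0$ and greatest element $\mathbf 0'$. The join of $\deg A$ and $\deg B$ is $\deg(A\oplus B)$, where $A\oplus B$ has $A$ on the even and $B$ on the odd positions. Meets are not guaranteed to exist. A c.e. degree $\mathbf a$ is *low* if $\mathbf a'=\mathbf 0'$.

**Definition (the lattice $M_5$).** Its elements are $0,a_1,a_2,a_3,1$, with $0<a_i<1$ and the $a_i$ pairwise incomparable. So $a_i\vee a_j=1$ and $a_i\wedge a_j=0$ for $i\ne j$.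

A concrete copy is the lattice of subspaces of $\mathbb F_2^2$: the zero space, the three lines, the plane. It is not distributive, since $a_1\wedge(a_2\vee a_3)=a_1$ while $(a_1\wedge a_2)\vee(a_1\wedge a_3)=0$.

**Definition (embedding above a degree).** A lattice embedding of a finite lattice $L$ into $\mathcal R$ is an injective $f:L\to\mathcal R$ such that $f(x\vee y)=f(x)\vee f(y)$ and $f(x\wedge y)$ is the greatest lower bound of $f(x),f(y)$ in $\mathcal R$. $L$ embeds above $\mathbf a$ if such an $f$ has its image in $[\mathbf a,\mathbf 0']=\{\mathbf d\in\mathcal R:\mathbf a\le\mathbf d\le\mathbf 0'\}$.

We ask: if $\mathbf a$ is low and c.e., does $M_5$ embed above $\mathbf a$? The answer will be yes.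

Start with $\mathbf a=\mathbf 0$. Here everything reduces to finding three c.e. sets with three properties.

**Lemma 1.1.** Let $X,V_0,V_1,V_2\subseteq\omega$ satisfy

1. $V_t\le_T X\oplus V_q\oplus V_w$ whenever $\{t,q,w\}=\{0,1,2\}$;
2. if $p\ne q$, $g\le_T X\oplus V_p$ and $g\le_T X\oplus V_q$, then $g\le_T X$;
3. $V_0\cup V_1\cup V_2\not\le_T X$.

Put $\mathbf c=\deg X$, $\mathbf a_t=\deg(X\oplus V_t)$, $\mathbf e=\mathbf a_0\vee\mathbf a_1\vee\mathbf a_2$. Then $\mathbf c,\mathbf a_0,\mathbf a_1,\mathbf a_2,\mathbf e$ are five different degrees forming a copy of $M_5$, with $\mathbf a_t\vee\mathbf a_q=\mathbf e$ for $t\neq q$, and with $\mathbf c$ the greatest lower bound of $\mathbf a_t,\mathbf a_q$ among all Turing degrees.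

*Proof.* By (1), the join of any two of the $\mathbf a_t$ bounds the third, so it equals $\mathbf e$. By (2), any degree below two distinct $\mathbf a_t$ is $\le\mathbf c$, and $\mathbf c$ is below all of them. By (3), not all $\mathbf a_t$ equal $\mathbf c$, because the union in (3) is computable from $V_0\oplus V_1\oplus V_2$.

Suppose some $\mathbf a_t=\mathbf c$, and let $q,w$ be the other indices. Then $\mathbf a_q=\mathbf a_t\vee\mathbf a_q=\mathbf e=\mathbf a_t\vee\mathbf a_w=\mathbf a_w$. So $\mathbf e$ is below both $\mathbf a_q$ and $\mathbf a_w$, hence $\mathbf e\le\mathbf c$ and all three $\mathbf a$'s equal $\mathbf c$, a contradiction. Suppose $\mathbf a_t\le\mathbf a_q$ with $t\ne q$. Then $\mathbf a_t$ is below two distinct ones, so $\mathbf a_t\le\mathbf c$, which was just excluded. Hence $\mathbf c<\mathbf a_t$ and the $\mathbf a_t$ are pairwise incomparable. Finally $\mathbf a_t\ne\mathbf e$, since otherwise $\mathbf a_q\le\mathbf a_t$. $\square$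

**Proposition 1.2 (the case $\mathbf a=\mathbf 0$).** If (1)–(3) hold for $X=\emptyset$ and c.e. sets $V_0,V_1,V_2$, then $M_5$ embeds above $\mathbf 0$.

*Proof.* The five degrees of Lemma 1.1 are then c.e. degrees, and a greatest lower bound among all Turing degrees that is c.e. is one in $\mathcal R$. $\square$

Such sets exist: Theorem B below, applied to $X=\emptyset$, provides them. In fact Theorem B gives, uniformly for every oracle $X$, sets $V_t^X$ that are c.e. *in $X$* and satisfy (1)–(3). What changes when $\mathbf a$ is not $\mathbf 0$?

## 2. Enumerations that have to be retracted

**Relativizing to $A$.** Let $A\in\mathbf a$ be c.e. The first thing to try is $X=A$. By Lemma 1.1, the degrees of $A\oplus V_t^A$ give a copy of $M_5$ above $\mathbf a$ in the Turing degrees. The trouble is that $V_t^A$ is only c.e. in $A$, so nothing makes these degrees c.e. Concretely, a number $y$ enters $V^A_t$ because of a finite string $A\upharpoonright s$. We see only approximations $A_r\upharpoonright s$. If we enumerate $y$ into a c.e. set $\tilde V_t$ because of $A_r\upharpoonright s$, and then a number $<s$ enters $A$, we cannot take $y$ out again.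

**Attempts and markers.** A remedy is to let every number be tried many times. The $k$-th attempt on $(y,t)$ puts the pair $\langle y,k\rangle$ into $\tilde V_t$. If the attempt turns out to rest on a wrong string, we record this by putting a marker $\langle y,t,k\rangle$ into a further c.e. set $B$, and we raise the bottom of the diamond from $A$ to $C=A\oplus B$. Given $C$, we find the least $k$ whose marker is missing, and $y$ is in iff $\langle y,k\rangle\in\tilde V_t$. But (1)–(3) must now hold over the new bottom $C$, so the enumerations must follow $V_t^C$, not $V_t^A$. The set $C$ is being built from the very attempts that depend on it. Two things can go wrong, because for some $y$ there may be infinitely many attempts, and then no $k$ has a missing marker.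

*Danger 1: $A$ keeps changing.* Each string on which an attempt rests may be destroyed by $A$, and a new attempt follows. Here lowness helps: questions about $A'$ can be guessed computably with a correct limit. One question per string is not enough, since the guess could be wrong once for each of infinitely many strings. Instead we ask a single question about a whole growing list: *does some string on the list have a correct $A$-part?* We make an attempt only when the current guess is "yes". If this happens infinitely often, the true answer is "yes", so some string on the list really is correct as far as $A$ is concerned.

*Danger 2: the markers themselves.* A marker put into $B$ changes $C$, and may destroy other attempts. Suppose $7$ is attempted on a string of length $100$, and later $9$ on an extension of length $200$. If the second attempt fails and $2\langle 9,0,0\rangle+1<100$, its marker changes $C$ below $100$ and destroys the attempt on $7$. We cannot wait for attempts on $9$ to cease when showing that those on $7$ do. This would not happen if later enumerations were always either smaller than $7$ (handled earlier in an induction) or so large that their markers are beyond $100$. That is the condition we now impose on the construction.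

## 3. LIFO procedures and the two theorems

$X\upharpoonright n$ is the string of the first $n$ values of $X$, $\lambda$ is the empty string, $\prec$ means "initial segment of". Coding functions are injective and $\langle y,t,k\rangle\ge y$.

**Definition (LIFO procedure).** A *LIFO procedure with $K$ components* is a computable map $E$ from binary strings to (canonical indices of) finite subsets of $\omega\times\{0,\dots,K-1\}$, with $E(\lambda)=\emptyset$, such that for every $X\subseteq\omega$, writing $E_s^X=E(X\upharpoonright s)$:

* (L0) for each $y$ there is at most one $(s,t)$ with $(y,t)\in E_s^X$;
* (L1) if $E_s^X\ne\emptyset$, $z$ is the least number occurring in $E_s^X$, and $s<s'$, then every number occurring in $E_{s'}^X$ is $<z$ or $\ge s$.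

Put $V_t^X=\{y:\exists s\,(y,t)\in E_s^X\}$, which is c.e. in $X$.

*Example.* Let $K=1$. For $|\rho|=n+1$ let $E(\rho)=\{(n,0)\}$ if $\rho(n)=0$ and $E(\rho)=\emptyset$ otherwise. Then $V_0^X$ is the complement of $X$. (L0) holds since $n$ can occur only at $s=n+1$. (L1) holds since numbers occurring at $s'>s$ are $s'-1\ge s$. If $A$ is c.e. and not computable, $V^A_0$ is not c.e., so even this procedure shows the problem of Section 2. A procedure that on some $X$ enumerates $7$ at $s=100$ and $9$ at $s'=200$ violates (L1): with $z=7$, the number $9$ is neither $<7$ nor $\ge 100$.

**Theorem A (transfer).** Let $A$ be c.e. and low, and let $E$ be a LIFO procedure with $K$ components. There are c.e. sets $C\ge_TA$ and $\tilde V_0,\dots,\tilde V_{K-1}$ with $C\oplus\tilde V_t\equiv_TC\oplus V_t^C$ for each $t<K$.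

**Theorem B.** There is a LIFO procedure with $3$ components such that for every $X$ the sets $V_t=V_t^X$ have properties (1), (2), (3) of Lemma 1.1.

**Main Theorem.** If $\mathbf a$ is a low c.e. degree, then $M_5$ embeds into $[\mathbf a,\mathbf 0']$. Moreover, the meets are meets in all Turing degrees.

*Proof from A and B.* Let $A\in\mathbf a$ be c.e., and take $C,\tilde V_t$ from Theorem A for the procedure of Theorem B. Apply Lemma 1.1 with $X=C$, $V_t=V_t^C$. The degrees $\mathbf c=\deg C\ge\mathbf a$, $\mathbf a_t=\deg(C\oplus V_t^C)=\deg(C\oplus\tilde V_t)$ and $\mathbf e=\mathbf a_0\vee\mathbf a_1\vee\mathbf a_2$ are c.e., and they form a copy of $M_5$ in $[\mathbf a,\mathbf 0']$ with meets in all Turing degrees. $\square$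

For context only, neither proved nor used here: Cholak, Downey and Shore (*Intervals without critical triples*, Logic Colloquium '95) show that there is a low$_2$ c.e. degree $\mathbf e$ such that $[\mathbf e,\mathbf 0']$ contains no weak critical triple, and hence no copy of $M_5$. So "low" cannot be replaced by "low$_2$".

## 4. Transfer along a low set

Let $A$ be low with computable enumeration $A_0=\emptyset\subseteq A_1\subseteq\cdots$, and $A'=\{q:\{q\}^A(q)\downarrow\}$.

**Step 4.1. The questions.** *This step makes available the guesses of Danger 1.* By lowness, $A'\le_T\mathbf 0'$, and the limit lemma gives a computable $\{0,1\}$-valued $g$ with $\lim_rg(q,r)=A'(q)$ for all $q$. Call a string $\rho$ *$Y$-true* if $\rho(2i)=Y(i)$ whenever $2i<|\rho|$. This says that the even half of $\rho$, meant as a piece of $A$ inside $C=A\oplus B$, is correct for $Y$.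

By the s-m-n theorem there is a computable $q_i(z,v)$ such that for all $Y,x$: $\{q_i(z,v)\}^Y(x)\downarrow$ iff some $\rho$ with $(z,v,\rho)\in W_i$ is $Y$-true. Run the construction of Step 4.2 with $q=q_i$, for a parameter $i$. It puts strings into lists $L_{z,v}$. The triples $(z,v,\rho)$ such that $\rho$ is put into $L_{z,v}$ form a c.e. set $W_{f(i)}$ with $f$ computable (if for some $i$ a search does not terminate, the construction stays there). By the recursion theorem fix $i$ with $W_{f(i)}=W_i$ and write $q(z,v)$ for $q_i(z,v)$. Thus
$$q(z,v)\in A'\iff\text{some }\rho\in L_{z,v}\text{ is }A\text{-true}.\tag{4.1}$$

**Step 4.2. The construction.** *This step defines $C$ and the $\tilde V_t$.* At the end of stage $s$ we have a clock $r_s$, a finite set $B_s$, the approximation $C_s=A_{r_s}\oplus B_s$, and a number $\ell_s$, the length up to which we have processed $C_s$. Initially $r_0=\ell_0=0$, $B_0=\emptyset$.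

An *attempt* $(y,t,k)$ is the $k$-th attempt ($k=0,1,\dots$) on $(y,t)$. It has a base string $\rho$. Making it puts $\langle y,k\rangle$ into $\tilde V_t$. It is *live* while its base is an initial segment of the current $C$-approximation, and *falsified* once this fails. The approximation only increases as a set, so falsification is permanent. Let $v_s(z)$ be the number of attempts made by the end of stage $s$ on numbers $y<z$, plus the number of those already falsified. It is nondecreasing in $s$. Its role is to start a fresh list whenever something happens to a smaller number.

Stage $s+1$. Let $n=\ell_s+1$, $\rho=C_s\upharpoonright n$.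

* (a) If $E(\rho)=\emptyset$, let $r'=r_s+1$, $\ell'=n$.
* (b) Otherwise let $z$ be the least number occurring in $E(\rho)$ and $v=v_s(z)$. Put $\rho$ into $L_{z,v}$. Search for the least $r'>r_s$ with (i) $(A_{r'}\oplus B_s)\upharpoonright n\ne\rho$, or (ii) $g(q(z,v),r')=1$. If (i) holds, make no attempt and let $\ell'=\ell_s$. If (i) fails, make a new attempt with base $\rho$ on every $(y,t)\in E(\rho)$ and let $\ell'=n$.
* (c) *Repair.* Set $r_{s+1}=r'$ and $B:=B_s$. Repeat: for all attempts $(y,t,k)$ whose base is not an initial segment of $A_{r'}\oplus B$, put $\langle y,t,k\rangle$ into $B$. Stop when nothing changes (there are only finitely many attempts). Let $B_{s+1}=B$, $C_{s+1}=A_{r'}\oplus B$, and let $\ell_{s+1}$ be the largest $m\le\ell'$ with $C_{s+1}\upharpoonright m=C_s\upharpoonright m$.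

By "case (b)(ii)" we mean case (b) with (i) failing.

**Step 4.3. Every search terminates.** *Needed so that the construction runs through all stages.* If $\rho$ is $A$-true, then $q(z,v)\in A'$ by (4.1), so $g(q(z,v),r')=1$ for all large $r'$. Otherwise $\rho(2i)\ne A(i)$ for some $2i<n$. Since $\rho(2i)=A_{r_s}(i)$, we have $\rho(2i)=0$ and $A(i)=1$, so (i) holds for large $r'$.

Hence every stage is completed and $r_s$ strictly increases. Let $B=\bigcup_sB_s$ and $C=A\oplus B=\lim_sC_s$. The sets $C,\tilde V_t$ are c.e. and $A\le_TC$.

**Step 4.4. Invariants.** *They say that the bookkeeping does what its names promise.*

* (I1) $\langle y,t,k\rangle\in B$ iff attempt $(y,t,k)$ is made and at some time falsified.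
* (I2) At the end of stage $s$ the live attempts are exactly one on each $(y,t)\in E(C_s\upharpoonright m)$, with base $C_s\upharpoonright m$, for each $m$ with $1\le m\le\ell_s$.
* (I3) When a new attempt on $(y,t)$ is made, all earlier attempts on $(y,t)$ have been falsified.
* (I4) In case (b)(ii) the repair changes nothing. In particular, new attempts are not falsified at the stage at which they are made.

*Proof.* (I1): A marker goes into $B$ only for an attempt already made whose base is not an initial segment of the current approximation. Conversely, when a repair stops, every attempt falsified by then has its marker in $B$.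

(I2): It holds for $s=0$: no attempts, $\ell_0=0$. At stage $s+1$ let $S$ be the attempts live at the end of stage $s$ together with the new ones. In cases (a) and (b)(ii), $S$ consists of exactly one attempt on each $(y,t)\in E(C_s\upharpoonright m)$ with base $C_s\upharpoonright m$, for $1\le m\le n=\ell'$ (in case (a), $E(C_s\upharpoonright n)=\emptyset$). In case (b)(i) the same holds for $1\le m\le\ell_s=\ell'$. Attempts falsified earlier stay falsified. So the attempts live at the end of stage $s+1$ are those in $S$ whose base $C_s\upharpoonright m$ equals $C_{s+1}\upharpoonright m$, that is, those with $m\le\ell_{s+1}$. For these $m$ the two strings coincide, which is (I2) for $s+1$.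

(I3): Suppose at stage $s+1$ an attempt on $(y,t)$ with base $\rho=C_s\upharpoonright n$ is made while an earlier one is live. By (I2) the earlier one has base $C_s\upharpoonright m$ with $m\le\ell_s<n$, and $(y,t)\in E(C_s\upharpoonright m)\cap E(C_s\upharpoonright n)$. For any set extending $\rho$ this contradicts (L0).

(I4): Attempts falsified by the end of stage $s$ have their markers in $B_s$. The attempts live then have bases $C_s\upharpoonright m$ with $m\le\ell_s<n$ by (I2), and the new ones have base $\rho$. All these are $\preceq\rho\prec A_{r'}\oplus B_s$, as (i) fails. $\square$

**Step 4.5. The attempts follow $V_t^C$.** *This connects the dynamic picture with the set $V_t^C$.*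

**Claim 1.** $V_t^C=\{y:\text{some attempt on }(y,t)\text{ is never falsified}\}$.

*Proof.* Fix $n\ge1$, and let $C_s\upharpoonright n=C\upharpoonright n$ for all $s\ge s_0$. If $s\ge s_0$ and $\ell_s\ge n$, then $\ell'\ge\ell_s\ge n$ and $C_{s+1}\upharpoonright n=C_s\upharpoonright n$, so $\ell_{s+1}\ge n$. If $s\ge s_0$ and $\ell_s<n$, case (b)(i) cannot occur: the approximation would change below $\ell_s+1\le n$, and it never changes back. So $\ell'=\ell_s+1\le n$, and $\ell_{s+1}=\ell'$. Hence eventually $\ell_s\ge n$ permanently, and by (I2) every $(y,t)\in E(C\upharpoonright n)$ has a live attempt with base $C\upharpoonright n\prec C$, which is never falsified. As $E(\lambda)=\emptyset$, this covers all of $V_t^C$. Conversely, a never falsified attempt on $(y,t)$ has a base $\rho\prec C$ with $(y,t)\in E(\rho)$. $\square$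

**Step 4.6. Finitely many attempts.** *This is where lowness defeats Danger 1 and (L1) defeats Danger 2.*

**Claim 2.** For each $y$ there are only finitely many attempts on $y$ (over all $t$).

*Proof.* Induct on $y$. By the induction hypothesis $v_s(y)$ has a finite final value $v^*$. Let $s_1$ be the first stage with $v_{s_1}(y)=v^*$. After $s_1$ no attempt on a number $<y$ is made or falsified. Suppose infinitely many attempts on $y$ are made after $s_1$.

*Some listed string is $A$-true.* Whenever one of these attempts is made, $y$ is the least number in $E(\rho)$, since a smaller one would be attempted too. So the question used is always $q=q(y,v^*)$, and an $r'$ with $g(q,r')=1$ was found. These $r'$ strictly increase, so $g(q,r')=1$ infinitely often, hence $A'(q)=1$. By (4.1) some $\rho\in L_{y,v^*}$ is $A$-true. It was listed at a stage $s+1$ with $v_s(y)=v^*$, so $s\ge s_1$. Let $n=|\rho|=\ell_s+1$, and note $y=\min E(\rho)$. Since $\rho\prec A_{r_s}\oplus B_s$ is $A$-true, the even positions below $n$ are final, so (i) never holds in the search. Thus attempts with base $\rho$, including one on $y$, were made at stage $s+1$, and by (I4) $C_{s+1}\upharpoonright n=\rho$, $\ell_{s+1}=n$.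

*$C\upharpoonright n$ never changes afterwards.* Consider the first change. It is not due to $A$, as $\rho$ is $A$-true. So it is due to a marker $\langle y'',t'',k''\rangle$ with $2\langle y'',t'',k''\rangle+1<n$ put into $B$ in the repair of a stage $u+1>s+1$, because the attempt, with base $\rho''$, was found falsified while the approximation restricted to $n$ was still $\rho$. The marker was not in $B_u$, and by (I4) an attempt made at stage $u+1$ is not falsified at stage $u+1$. So this attempt was made by the end of stage $u$, and by (I1) it was live then. Hence $\rho''\prec C_u$, and $\rho\prec C_u$, so they are comparable. If $|\rho''|\le n$, then $\rho''\preceq\rho$ was not falsified. So $\rho''$ properly extends $\rho$. The attempt was made after stage $s+1$, since otherwise it would be live at the end of stage $s+1$ with a base longer than $\ell_{s+1}=n$, contradicting (I2). Now apply (L1) to a set extending $\rho''$: $y=\min E(\rho)$ and $(y'',t'')\in E(\rho'')$ with $|\rho''|>n$, so $y''<y$ or $y''\ge n$. The first is impossible, since no attempt on a number $<y$ is made after $s_1$. The second gives $2\langle y'',t'',k''\rangle+1>n$, a contradiction.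

*End of the proof.* So $\rho\prec C_u$ for all $u\ge s+1$, and $\ell_u\ge n$ for all these $u$. All attempts made after stage $s+1$ have bases properly extending $\rho$. Since $y$ occurs in $E(\rho)$, (L0) shows that $y$ is never attempted again, a contradiction. $\square$

**Step 4.7. The equivalence.** *Now the markers are read off.*

**Claim 3.** $C\oplus\tilde V_t\equiv_TC\oplus V_t^C$.

*Proof.* For $V_t^C\le_TC\oplus\tilde V_t$, let $y$ be given and let $k$ be least with $\langle y,t,k\rangle\notin B$. It exists by Claim 2 and (I1). Attempts $0,\dots,k-1$ on $(y,t)$ were made and falsified. Attempt $k$, if made, is never falsified, and by (I3) it is the last one. So a never falsified attempt on $(y,t)$ exists iff attempt $k$ is made. By Claim 1, $y\in V_t^C\iff\langle y,k\rangle\in\tilde V_t$.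

For $\tilde V_t\le_TC\oplus V_t^C$, let $\langle y,k\rangle$ be given. If $\langle y,t,k'\rangle\notin B$ for some $k'<k$, attempt $k$ is never made, by (I3) and (I1), so the answer is no. Otherwise, if $\langle y,t,k\rangle\in B$, the answer is yes. Otherwise $k$ is least with its marker missing, and as above attempt $k$ is made iff $y\in V_t^C$. $\square$

This proves Theorem A.

## 5. Chains, gates and straddling, worked by hand

From here on fix $X$. We must build $V_0,V_1,V_2$, c.e. in $X$, with (1)–(3), respecting (L0) and (L1). Let $T=V_0\cup V_1\cup V_2$. A number has a *type* $t$, the set $V_t$ it may enter.

**One positive requirement.** To make $T\ne\Phi_e^X$, choose $c_0$ of type $0$ and enumerate it if $\Phi_e^X(c_0)=0$. By (1), $V_1$ and $V_2$ must be able to tell whether $c_0$ enters. So $c_0$ gets a successor $c_1$ of type $1$ that enters whenever $c_0$ does. Now $c_1$ needs a successor of type $\ne1$, and so on. We grow a chain $c_0<c_1<\cdots$ in which adjacent types differ, adding to it at every stage, and enumerate only end segments of the chain existing so far. The last element has no successor, but this is harmless: we decide "$y$ does not enter" only after $y$ has a successor and the other two sets are final up to it.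

**One negative requirement.** Let $\nu$ be a requirement of the form $\Phi_e^{X\oplus V_p}=\Phi_i^{X\oplus V_q}$, with pair $\{p,q\}=\{0,1\}$. We want that between two stages at which the agreement has become longer, at most one side is injured. The straightforward enumeration of the whole chain, with types $0,1,0$, fails exactly here: it puts numbers into both $V_0$ and $V_1$. So at such a stage enumerate only the longest end segment whose types omit $0$ or omit $1$, and then wait for the next such stage:

* types $0,1,0$: enumerate $c_2$; left: $0,1$;
* now continue the chain with the type $2$ outside the pair, giving $0,1,2,1$. The segment from position $1$ omits $0$. Enumerate it; left: $0$;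
* continue again with type $2$, giving $0,2,0,2$. All of it omits $1$. Enumerate everything.

The choice of the third type after the last surviving element is what guarantees that this element can leave at the next move.

**Two nested gates.** Let $\nu_0\subsetneq\nu_1$ be two such requirements, with pair$(\nu_1)=\{0,1\}$ and pair$(\nu_0)=\{0,2\}$. Let $p_1$ be the first position from which the chain is harmless for $\nu_1$, and $p_0\ge p_1$ the first position from which it is also harmless for $\nu_0$. Enumerate from $p_0$ on. For instance:

* types $0,1,0$: $p_1=2$, $p_0=2$; left $0,1$, waiting at $\nu_1$;
* types $0,1,2,1$: $p_1=1$, $p_0=1$; left $0$, waiting at $\nu_1$;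
* types $0,2,0$: $p_1=0$, $p_0=2$; left $0,2$. Everything left is harmless for $\nu_1$, so wait at $\nu_0$, continuing with the type $1\notin\{0,2\}$;
* types $0,2,1,2$, move at $\nu_0$: $p_0=1$; left $0$, waiting at $\nu_0$;
* types $0,1,0$, move at $\nu_0$: $p_0=0$; all enumerated.

The pairs $(p_1,p_0)$ are $(2,2),(1,1),(0,2),(0,1),(0,0)$: they decrease lexicographically, and this is why a chain finally gets through. In the last two lines new numbers of type $1$ appear. They do no harm to $\nu_1$, because they were born after its last expansionary stage, as long as $\nu_1$ does not have another one in the meantime. So while the chain waits at $\nu_0$, it *occupies* $\nu_1$ and blocks it.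

**Two chains and LIFO.** Let $\tau$ have higher priority than $\sigma$, and let $\sigma$ enumerate a number $z$. Condition (L1) forces the elements $>z$ of $\tau$'s chain to be given up and replaced by new ones. Suppose $y<z<y^+$, with $y,y^+$ adjacent in $\tau$'s chain, $y$ and $z$ of type $0$, $y^+$ of type $1$. When $z$ enters $V_0$, $y^+$ is replaced by a larger number. Later $y$ may enter $V_0$ together with its new successor, and $V_1,V_2$ have not changed up to $y^+$: property (1) fails for the decision based on $y^+$. The remedy is that $z$ itself should be visible to the other two sets, so its type must differ from that of $y$. Therefore, before adding a number $z$ of type $t$ to a chain, we make sure that the last elements of all chains of higher priority have types $\ne t$, by lengthening these chains if necessary.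

These ingredients make up the construction.

## 6. The procedure of Theorem B

The construction proceeds in stages $s\ge1$. Stage $s$ uses only $X\upharpoonright s$ and is uniform in $X$. At most one *event* (enumeration of a finite set of numbers) occurs per stage. $E(X\upharpoonright s)$ is the set of pairs $(y,t)$ with $y$ of type $t$ enumerated at stage $s$, that is, put into $V_t$. Computations $\Phi_{e,s}^{X\oplus V}(m)$ evaluated at stage $s$ use the sets as they are at the beginning of stage $s$, run for at most $s$ steps, and query only $X\upharpoonright s$ and $V\upharpoonright s$. Similarly $\Phi_{e,s}^X$ queries only $X\upharpoonright s$.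

**Requirements.** Let $j\mapsto(e,i,p,q)$ be a fixed computable bijection from $\omega$ onto the quadruples with $p\ne q$ in $\{0,1,2\}$.

* $N_j$, with *pair* $\{p,q\}$: if $\Phi_e^{X\oplus V_p}=\Phi_i^{X\oplus V_q}=h$ is total, then $h\le_TX$.
* $P_e$: $T\ne\Phi_e^X$.

**Tree.** Nodes are finite strings $\alpha$ over $\{\infty,f\}$ with $\alpha(i)=f$ for odd $i$. A node of length $2j$ is an $N$-node for $N_j$, with outcomes $\infty$ (left) and $f$. A node of length $2e+1$ is a $P$-node for $P_e$, with outcome $f$. Node $\alpha$ is *left of* $\beta$ if at their first difference $\alpha$ has $\infty$ and $\beta$ has $f$. Node $\alpha$ has *higher priority* than $\beta$, written $\alpha<\beta$, iff $\alpha\subsetneq\beta$ or $\alpha$ is left of $\beta$. This is a linear order. The *gates* of a $P$-node $\sigma$ are the $N$-nodes $\nu$ with $\nu\infty\subseteq\sigma$, listed $\nu_0\subsetneq\dots\subsetneq\nu_{k-1}$, $k=k(\sigma)$.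

**States of a $P$-node $\sigma$.** Idle (initially); or $U$ (unrealized); or $G_j$ with $0\le j<k$ ("waiting at $\nu_j$"); or $D$ (done). In states $U$ and $G_j$ it has a *chain* $c_0<\dots<c_r$ of *alive* numbers, each with a type in $\{0,1,2\}$; in the other states it has no chain. In state $G_j$ there are thresholds $p_k,\dots,p_0$ and a position $b$, where $c_b$ was the last element of the chain immediately after $\sigma$'s last event, and
$$0=p_k\le p_{k-1}\le\dots\le p_{j+1}\le b,\qquad p_j=\dots=p_0=b+1.\tag{T}$$
In state $G_j$, $\sigma$ *occupies* the gates $\nu_i$ with $i>j$.

**Type rule.** In state $U$, position $i$ has type $i\bmod2$. In state $G_j$, positions $\le b$ keep their types, position $b+1$ gets the type $w\notin\mathrm{pair}(\nu_j)$, and later positions repeat the type two positions earlier. If the chain has length $\ge1$ in state $U$, or $\ge b+1$ in state $G_j$, the *next type* is the type prescribed for the first unfilled position. By (R1) in Section 7, $\mathrm{type}(c_b)\in\mathrm{pair}(\nu_j)$. Hence adjacent positions always have distinct types.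

**Procedure Append$(\tau,t)$.** Let $\tau_1<\dots<\tau_m$ be the nodes of higher priority than $\tau$ having chains. For $i=m,m-1,\dots,1$: if the last element of $\tau_i$'s chain has type $t$, perform Append$(\tau_i,\text{next type of }\tau_i)$. Then add to the end of $\tau$'s chain a new number of type $t$ that is $\ge s$ ($s$ the current stage) and larger than every number used before.

This terminates, by induction on $m$. Handling $i$ changes only the chains of $\tau_1,\dots,\tau_i$ and leaves $\tau_i$ with a last type $\ne t$, since adjacent types differ. The later values of $i$ do not touch $\tau_i$ again. Hence Append$(\tau,t)$ changes only chains of $\tau$ and of nodes of higher priority, and: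

> (∗) Whenever a number $z$ of type $t$ is added to the chain of $\tau$, at that moment the last elements of all chains of nodes of higher priority than $\tau$ have types $\ne t$.

**Stage $s$.**

*Step 1 (path).* Start with $\alpha=\lambda$. *Examine* $\alpha$ if $|\alpha|<s$; if $|\alpha|=s$, stop with $\delta_s=\alpha$ and no node acting.

* $\alpha=\nu$ is an $N$-node with data $(e,i,p,q)$. It is *blocked* if some $\sigma\supseteq\nu\infty$ occupies $\nu$. Let $l(\nu,s)$ be the largest $n\le s$ such that $\Phi_{e,s}^{X\oplus V_p}(m)\downarrow=\Phi_{i,s}^{X\oplus V_q}(m)\downarrow$ for all $m<n$. If $\nu$ is unblocked, $l(\nu,s)>0$, and $l(\nu,s)>l(\nu,s')$ for all $s'<s$ with $\nu\infty\subseteq\delta_{s'}$, then $\nu$ has outcome $\infty$. In this case, if some node is waiting at $\nu$, the one of highest priority *acts* (an attack move at gate $\nu$), $\delta_s=\nu\infty$, and Step 1 ends; otherwise go on with $\nu\infty$. In all other cases go on with $\nu f$.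
* $\alpha=\sigma$ is a $P$-node for $P_e$. If idle, $\sigma$ acts by *appointing*; $\delta_s=\sigma$ and Step 1 ends. If in state $U$ and $\Phi_{e,s}^X(c_0)\downarrow=0$, $\sigma$ acts by an attack move "at gate $k-1$" (with $p_k=0$); $\delta_s=\sigma$ and Step 1 ends. Otherwise go on with $\sigma f$.

*Step 2 (action).* If $\sigma$ acts, *initialize* all $P$-nodes of lower priority than $\sigma$: they become idle and their alive numbers become *dead*. If no node acts, initialize all $P$-nodes to the right of $\delta_s$. If $\sigma$ appoints, perform Append$(\sigma,0)$; the state is $U$. An *attack move at gate $j$* with chain $c_0,\dots,c_r$ is as follows. For $i=j,j-1,\dots,0$ let $p_i$ be the least $p$ with $p_{i+1}\le p\le r$ such that the types of $c_p,\dots,c_r$ omit at least one element of $\mathrm{pair}(\nu_i)$ ($p=r$ always works). Enumerate $\{c_{p_0},\dots,c_r\}$ (if $k=0$ put $p_0=p_k=0$, so the whole chain is enumerated). If $p_0=0$, the state is $D$ and there is no chain. Otherwise put $b=p_0-1$; the chain is now $c_0,\dots,c_b$, and the new state is $G_{j'}$ with $j'<k$ largest such that $p_{j'}=p_0$.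

*Step 3 (rebuilding).* If an event of $\sigma$ with least number $z$ occurred, then for each $\tau<\sigma$ with a chain, in order of priority (highest first): declare all elements $>z$ of $\tau$'s chain dead and remove them, and then restore the chain to its previous length, with the same types in the same positions, by new numbers via Append. We call this *$\tau$'s turn*.

*Step 4 (growth).* For each node $\tau$ with a chain, in order of priority (highest first), perform Append$(\tau,\text{next type})$.

For a string $\rho$ of length $s$, $E(\rho)$ is found by running stages $1,\dots,s$ with $\rho$ in place of $X$. At each stage only finitely many nodes have chains or are examined, so $E$ is computable; and $E(\lambda)=\emptyset$.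

## 7. Thresholds and types are as claimed

The four remarks are proved together, by induction along the construction. Each uses the others only for earlier moments, or in the order given.

**(R0)** *The steps are well defined.* First (T), after a move at gate $j$ leading to $G_{j'}$. The unchanged $p_i$ with $i>j$ are those of the previous state (or $p_k=0$), and the new ones satisfy $p_i\ge p_{i+1}$. So $p_0\ge p_1\ge\dots\ge p_k=0$. Since $p_{j'}=p_0=b+1$, we have $p_i=b+1$ for all $i\le j'$. As $j'$ is largest, $p_{j'+1}\ne p_0$ (for $j'+1=k$ because $p_k=0<p_0$), so $p_{j'+1}\le b$.

For a move from $G_j$, the required $p_{j+1}\le r$ holds since $p_{j+1}\le b\le r$. Here we use that outside Step 3 a chain has length $\ge1$ in state $U$ and $\ge b+1$ in state $G_j$: this holds after appointing and after each event of the node itself, growth lengthens chains, and Step 3 restores lengths. In Step 3, during $\tau$'s turn, Append asks for next types only of chains of higher priority than $\tau$, and these have already been restored to at least their previous lengths. Moreover, turns come in order of priority and Append affects only the chain concerned and chains of higher priority. So no element is added to $\tau$'s chain in Step 3 before $\tau$'s turn,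 and the elements removed at $\tau$'s turn were there before the event. The chain of $\tau$ stays nonempty by (R3).

**(R1)** *In state $G_{j'}$, $\mathrm{type}(c_b)\in\mathrm{pair}(\nu_{j'})$. Consequently at the next move of $\sigma$, which is at gate $j'$, the new value of $p_{j'}$ is $\le b$, hence strictly smaller than the old one.* Consider the last move of $\sigma$ at which $p_{j'}$ was computed, which is its last move so far at a gate of index $\ge j'$. Later moves are at gates of index $<j'$ and change neither $p_{j'}$ nor $p_{j'+1}$. So at that computation $p_{j'}=b+1$, and $p_{j'+1}\le b$ had its present value. Position $b$ was therefore a candidate, and by minimality of $p_{j'}$ the types from position $b$ on contained both elements of $\mathrm{pair}(\nu_{j'})$, while those from position $b+1$ on omitted one. The omitted one is the type at position $b$. Since then positions $\le b$ have kept their types: after each of the moves concerned the chain still contains all positions $<p_0$, where $p_0\ge p_{j'}=b+1$, and rebuilding preserves types.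

For the second statement: in state $G_{j'}$ the elements from position $b$ on have only the types $\mathrm{type}(c_b)$ and $w\notin\mathrm{pair}(\nu_{j'})$, so they omit the element of $\mathrm{pair}(\nu_{j'})$ other than $\mathrm{type}(c_b)$. As $p_{j'+1}\le b$, position $b$ is a candidate, and the old value was $b+1$.

**(R2)** *A node $\sigma$ in state $G_j$ is never examined.* At such a stage $\nu_j$ would have outcome $\infty$ with $\sigma$ waiting at it, so Step 1 would end at $\nu_j$.

**(R3)** *If $\tau<\sigma$ have chains, then $c_0(\tau)$ is smaller than every element of $\sigma$'s chain.* When $\tau$ appointed, $\sigma$ was initialized, and all elements of $\sigma$'s present chain were born later. Hence an event of $\sigma$ has least number $z>c_0(\tau)$, so Step 3 never removes $c_0(\tau)$. It is removed only by an event of $\tau$ or by initialization of $\tau$.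

A number born at stage $s$ is $\ge s$. It belongs to only one chain, at a fixed position and with a fixed type, until it is enumerated or dead. Dead numbers are never enumerated, and each number is enumerated at most once.

## 8. LIFO and straddling

**Lemma 8.1 (LIFO).** At the end of a stage $s$ with an event with least number $z$, every number $>z$ used before the event is enumerated or dead. Hence (L0) and (L1) hold, and $E$ is a LIFO procedure.

*Proof.* Let $\sigma$ be the acting node. Nodes of lower priority are initialized. Chains are increasing, so the elements $\ge z$ of $\sigma$'s own chain are exactly those enumerated. Elements $>z$ in chains of higher priority are declared dead in Step 3. This proves the first statement. A number enumerated at $s'>s$ was alive after the event at stage $s$, so either it is $<z$, or it was not used before that event. In the latter case it was born at a stage $\ge s$, so it is $\ge s$. This is (L1), and (L0) holds since each number is enumerated at most once and has one type. $\square$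

**Lemma 8.2 (straddling).** Suppose that at the beginning of a stage $z$ is alive in the chain of $\sigma$, and $\tau<\sigma$ has a chain. Let $y_0$ be the last element of $\tau$'s chain at the moment $z$ was added. Then $\tau$ did have a chain at that moment, $y_0$ is still in $\tau$'s chain, it is the largest element of that chain below $z$, and $\mathrm{type}(y_0)\ne\mathrm{type}(z)$.

*Proof.* *Nothing of higher priority has acted.* At the stage at which $z$ was born, and since then, no node of higher priority than $\sigma$ has acted: at the stage of birth such an action would have left $\sigma$ idle, without a chain, and later it would have killed $z$. In particular $\tau$ has not acted. A node gets a chain only by appointing. Since $\tau$ has a chain now, it already had it before the stage of birth of $z$, and it has not been initialized since.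

*$y_0$ is still there.* Elements have therefore left $\tau$'s chain only through Step 3. Suppose $y_0$ was removed by Step 3 of some stage after $z$ was added. The event of that stage had a least number $z'<y_0<z$. Moreover, $z$ was used before that event. This is clear if $z$ was born at an earlier stage. At the same stage, nothing is added to chains before the event, and in Step 3 the chain of $\sigma$, which has lower priority than $\tau$, receives nothing before $\tau$'s turn, while $z$ was added when $y_0$ was still present; so birth at the same stage is impossible. By Lemma 8.1 $z$ would then be enumerated or dead, a contradiction.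

*The last two statements.* Elements of $\tau$'s chain added after $z$ are larger than $z$, and $y_0<z$ was the last element when $z$ was added. The types differ by (∗). $\square$

## 9. The true path and the requirements $P_e$

**Lemma 9.1.** Between two consecutive initializations, or after the last one, a $P$-node acts only finitely often.

*Proof.* There is at most one appointment and one first attack move. Each further move, at gate $j$ from state $G_j$, leaves $p_i$ ($i>j$) unchanged and strictly decreases $p_j$ by (R1). So $(p_{k-1},\dots,p_0)\in\omega^k$ decreases lexicographically, and this order is a well-order. $\square$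

**Lemma 9.2 (true path).** There is an infinite path $\xi_0\subset\xi_1\subset\cdots$, $|\xi_n|=n$, such that for each $n$: $\xi_n$ is examined infinitely often; $\delta_s$ is left of $\xi_n$ only finitely often; and the $P$-nodes $\sigma$ with $\sigma\subsetneq\xi_n$ or $\sigma$ left of $\xi_n$ act only finitely often in total. In particular, a $P$-node $\xi_n$ is initialized only finitely often.

*Proof.* The last sentence follows from the others: $\xi_n$ is initialized only when a node of higher priority acts or when $\delta_s$ is to its left. We induct on $n$; $n=0$ is clear. Note that a node examined at stage $s$ is $\subseteq\delta_s$.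

*$\xi_n=\sigma$ is a $P$-node.* It is initialized finitely often, so by Lemma 9.1 it acts finitely often. Afterwards each examination of $\sigma$ leads to $\sigma f=\xi_{n+1}$. Being left of $\sigma f$ is the same as being left of $\sigma$, so the other clauses follow.

*$\xi_n=\nu$ is an $N$-node with $\nu\infty\subseteq\delta_s$ infinitely often.* Let $\xi_{n+1}=\nu\infty$. Suppose $\nu\infty$ is examined only finitely often. Then at almost every stage with $\nu\infty\subseteq\delta_s$ a node $\supseteq\nu\infty$ acts at gate $\nu$. But nodes $\supseteq\nu\infty$ appoint only when examined, hence only at stages at which $\nu\infty$ is examined. So only finitely many of them ever have chains, each appoints finitely often, and so each acts finitely often in total by Lemma 9.1. This is a contradiction. Being left of $\nu\infty$ is the same as being left of $\nu$, so the other clauses are inherited.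

*$\xi_n=\nu$ is an $N$-node with $\nu\infty\subseteq\delta_s$ only finitely often.* Let $\xi_{n+1}=\nu f$. It is examined infinitely often, because $\nu$ is. Nodes $\supseteq\nu\infty$ are examined only at finitely many stages, so as above they act only finitely often in total. What is left of $\nu f$ is left of $\nu$ or $\supseteq\nu\infty$, so all clauses hold. $\square$

**Lemma 9.3.** If $\nu\infty=\xi_n$ for some $n$, then no $P$-node is, from some stage on, permanently waiting at $\nu$.

*Proof.* Otherwise, whenever $\nu$ has outcome $\infty$ after that stage, Step 1 ends at $\nu$. So $\nu\infty$ is examined only finitely often, contradicting Lemma 9.2. $\square$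

**Lemma 9.4.** Every $P_e$ is satisfied, so (3) holds.

*Proof.* Let $\sigma=\xi_{2e+1}$, considered after its last initialization (or from the beginning if there is none), when it is idle. Being examined infinitely often, it appoints some $c_0=x$, which by (R3) is permanent unless enumerated by $\sigma$. If $\sigma$ stays in $U$ forever, then $x\notin T$, and since $\sigma$ is examined infinitely often without acting, $\Phi_e^X(x)$ diverges or is $\ne0$. Otherwise $\sigma$ attacks because $\Phi_e^X(x)=0$. It acts finitely often, so its state is finally constant, and it is not $U$ or idle. By Lemma 9.3 it is not $G_j$, since $\nu_j\infty\subseteq\sigma$ is some $\xi_n$. So it is $D$, which is reached only by enumerating the whole chain. Hence $x\in T$, while $\Phi_e^X(x)=0$. $\square$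

## 10. Meets: the requirements $N_j$

**Lemma 10.1.** Let $\nu$ be an $N$-node, $\nu\infty\subseteq\delta_s$, and let $s'>s$ be the next stage with $\nu\infty\subseteq\delta_{s'}$. Suppose no $P$-node that is $\subsetneq\nu$ or left of $\nu\infty$ acts in $[s,s')$. Then for some $u\in\mathrm{pair}(\nu)$, $V_u\upharpoonright s$ is the same at the beginning of stages $s$ and $s'$.

*Proof.* Numbers born at stages $\ge s$ are $\ge s$, so only numbers born before stage $s$ ("old" numbers) matter. By hypothesis it remains to look at nodes right of $\nu\infty$ and nodes $\supseteq\nu\infty$.

*Nodes right of $\nu\infty$.* If a node acts at $s$, it extends $\nu\infty$ (it is $\delta_s$ or extends $\delta_s$) and initializes everything of lower priority. Otherwise everything right of $\delta_s\supseteq\nu\infty$ is initialized. In either case all $P$-nodes right of $\nu\infty$ are initialized at $s$, so they enumerate no old numbers in $[s,s')$.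

*Which nodes $\supseteq\nu\infty$ can act.* At stage $s$ at most one node acts; call it $\sigma_0$. At a stage $t\in(s,s')$, $\nu\infty\not\subseteq\delta_t$, so a node $\sigma\supseteq\nu\infty$ is not examined and can act only at a gate $\nu'$ with $\delta_t=\nu'\infty\subseteq\sigma$. Then $\nu'\infty$ and $\nu\infty$ are comparable, and so $\nu'\subsetneq\nu$. Hence $\sigma$ acts while waiting at $\nu'$, and therefore while occupying $\nu$. At the beginning of stage $s$ no node occupies $\nu$, since $\nu$ is unblocked at $s$. A node passes from not occupying $\nu$ to occupying $\nu$ only by a move of its own, made from state $U$ when it is examined, or at a gate $\supseteq\nu$; so only at a stage $s''$ with $\nu\infty\subseteq\delta_{s''}$. Here $s''\in[s,s')$, so $s''=s$, and $\sigma=\sigma_0$ made an attack move at $s$.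

*No attack move at $s$.* If $\sigma_0$ does not exist or only appoints, no old number is enumerated in $[s,s')$, and any $u$ works.

*An attack move at $s$.* Let $\nu=\nu_i(\sigma_0)$. The move was at a gate of index $j\ge i$, so it set $p_i$ in such a way that the elements at positions $\ge p_i$ (all old) omit some $u\in\mathrm{pair}(\nu)$. It enumerated only elements at positions $\ge p_0\ge p_i$. All moves of $\sigma_0$ at $t\in(s,s')$, while it is not initialized, are at gates of index $<i$. So $p_i$ is unchanged, and they too enumerate only elements at positions $\ge p_i$. Positions of elements do not change, so each enumerated element is either one of those old elements at positions $\ge p_i$, hence not of type $u$, or was born at a stage $\ge s$. If $\sigma_0$ is initialized in $(s,s')$, it loses all its old numbers. So no old number of type $u$ is enumerated in $[s,s')$. $\square$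

**Lemma 10.2.** Every $N_j$ is satisfied, so (2) holds.

*Proof.* Let $\nu=\xi_{2j}$ and $\Phi_e^{X\oplus V_p}=\Phi_i^{X\oplus V_q}=h$ total.

*Claim: $\nu\infty=\xi_{2j+1}$.* *This is needed because blocking could have prevented the outcome $\infty$.* Otherwise $\nu\infty\subseteq\delta_s$ only finitely often, and nodes $\supseteq\nu\infty$ eventually never act (proof of Lemma 9.2). From then on the finite set of nodes occupying $\nu$ can only shrink, so it is eventually constant. If it contains $\sigma$, then $\sigma$ is permanently in some state $G_{j_0}$ with $\nu_{j_0}(\sigma)\subsetneq\nu$. As both $\nu_{j_0}(\sigma)\infty$ and $\nu$ are $\subseteq\sigma$, we get $\nu_{j_0}(\sigma)\infty\subseteq\nu$, which is therefore some $\xi_n$. This contradicts Lemma 9.3. So $\nu$ is eventually unblocked. Since $h$ is total, $l(\nu,s)\to\infty$; and $\nu$ is examined infinitely often, so it has outcome $\infty$ again after the last stage with $\nu\infty\subseteq\delta_s$, a contradiction.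

*Computing $h$ from $X$.* By Lemma 9.2 let $s^*$ be such that no $P$-node that is $\subsetneq\nu\infty$ or left of $\nu\infty$ acts after $s^*$. To compute $h(m)$, run the construction, which is computable in $X$, to find $s>s^*$ with $\nu\infty\subseteq\delta_s$ and $l(\nu,s)>m$. Such $s$ exists, since $l$ strictly increases along the infinitely many stages with $\nu\infty\subseteq\delta_s$. Output the common value at stage $s$.

*Correctness.* Let $s=s_0<s_1<\cdots$ be all stages $\ge s$ with $\nu\infty\subseteq\delta_{s_i}$. At each of them both sides converge on $m$ to a common value $v_i$. By Lemma 10.1 the computation of one side at $s_i$, which queries only numbers $<s_i$, still exists at $s_{i+1}$, so $v_{i+1}=v_i$. Since $h(m)=\lim_iv_i$, the output is correct.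

Finally, if $g\le_TX\oplus V_p$ and $g\le_TX\oplus V_q$ with $p\ne q$, then $g=\Phi_e^{X\oplus V_p}=\Phi_i^{X\oplus V_q}$ for some $e,i$, and the requirement for $(e,i,p,q)$ gives $g\le_TX$. $\square$

## 11. Joins: permanent successors

Property (1) is decided by looking at successors. First we need that a number staying in its chain has a final successor, although rebuilding may replace successors.

**Lemma 11.1.** If $y$ is in the chain of $\sigma$ forever from some stage on, then $y$ eventually has a permanent successor in that chain.

*Proof.* $\sigma$ is never initialized later, so it acts finitely often by Lemma 9.1. Consider stages after its last action, and let $y$ be at position $i$. From the next growth on, position $i+1$ is filled at the end of each stage. Its occupant $d$ changes only by Step 3 for an event, with least number $z$, of a node $\sigma'>\sigma$: nodes of higher priority than $\sigma$ do not act, since $\sigma$ is not initialized. Then $z<d$, and $y<z$ since $y$ is not removed.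

Let $M$ be the finite set of alive numbers $<d$ in chains of nodes of lower priority than $\sigma$, taken at the end of each stage. While $d$ stays, $M$ gains nothing, since new numbers exceed $d$. Consider a replacement of $d$ by $d'$. Then $z$ was in $M$ and is enumerated. At $\sigma$'s turn in Step 3 its chain is cut back so that $y$ is its last element, and $d'$ is the number added to $\sigma$'s chain by the first Append of that turn. Up to that moment no chain of lower priority has received a number at this stage, since Append changes only the chain concerned and chains of higher priority. Numbers added after $d'$ exceed $d'$. So every number of a lower-priority chain which is alive at the end of the stage and $<d'$ was used before the event. By Lemma 8.1 it is $<z<d$. Hence the new $M$ is a subset of the old one, without $z$. So $M$ strictly shrinks at each replacement, and there are finitely many replacements. $\square$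

**Lemma 11.2.** (1) holds: $V_t\le_TX\oplus V_q\oplus V_w$ for $\{t,q,w\}=\{0,1,2\}$.

*Proof.* *The algorithm.* Given $y$, run the construction through stage $y$. If $y$ has not been born by then, it never will be, since numbers born at stage $s$ are $\ge s$. In this case, or if $y$ has type $\ne t$, we have $y\notin V_t$. Otherwise search for a stage $s$ at whose end one of the following holds:

* (i) $y\in V_t$;
* (ii) $y$ is dead;
* (iii) $y$ is alive with a successor $y^+$ in its chain, and $V_{q,s},V_{w,s}$ (the sets at the end of stage $s$) agree with $V_q,V_w$ on all numbers $\le y^+$.

Answer yes in case (i), no in cases (ii) and (iii). The search uses only $X\oplus V_q\oplus V_w$. It succeeds: if $y$ is never enumerated and never dies, it is in its chain forever, and Lemma 11.1 gives a permanent successor, after which (iii) holds at some stage. Answers in cases (i) and (ii) are correct.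

*Correctness of (iii).* Suppose $y$, in the chain of $\sigma$, is enumerated at a later stage. Enumerating $y$ enumerates the whole end segment of the chain from $y$ on, so there is a first stage $s''>s$ at which $y^+$ is removed from the chain, and $y$ is enumerated at or after $s''$. So $y$ does not die, and hence $\sigma$ is not initialized and no node of higher priority acts in $(s,s'']$. At the beginning of stage $s''$, $y$ and $y^+$ are still adjacent in $\sigma$'s chain. At $s''$ there is an event of $\sigma$ or of a node of lower priority.

If it is an event of $\sigma$, it enumerates $y^+$. Adjacent types differ, so $\mathrm{type}(y^+)\ne t$, and $y^+$ enters $V_q$ or $V_w$ at $s''>s$, contradicting the agreement.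

If it is an event of $\sigma'>\sigma$, with least number $z$, then $z<y^+$ as $y^+$ is removed, and $y<z$ as $y$ does not die. Apply Lemma 8.2 at the beginning of stage $s''$, to $z$ in the chain of $\sigma'$ and $\tau=\sigma$. The largest element of $\sigma$'s chain below $z$ is $y$, so $\mathrm{type}(z)\ne\mathrm{type}(y)=t$. So $z<y^+$ enters $V_q$ or $V_w$ at stage $s''>s$, contradicting the agreement. $\square$

Lemmas 8.1, 9.4, 10.2 and 11.2 prove Theorem B. With Theorem A and Lemma 1.1 this proves the Main Theorem: $M_5$ embeds into $[\mathbf a,\mathbf 0']$ for every low c.e. degree $\mathbf a$. $\blacksquare$
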